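\title{The $E_2$ page of the May spectral sequence at the prime $2$ has no nilpotent elements}

\begin{abstract}
The $E_1$ page of the May spectral sequence at the prime $2$ is the polynomial algebra on the entries of an infinite strictly triangular matrix $X$, with differential $d_1X=X^2$. We prove that its cohomology $E_2$ has no nonzero nilpotent elements. The proof solves the equation $dX=X^2$ inside a localized algebra of minors, degenerates that algebra to one whose cohomology can be written down, and lifts the answer back by a parity argument. It follows that $E_2$ embeds in the ring of functions on strictly triangular matrices of square zero. The parity statement also gives the total dimension of $E_2$ in each weight in closed form.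
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathcal{A}$ be the mod $2$ Steenrod algebra and let $F^0\mathcal{A}$ be its associated graded algebra for May's filtration. The May spectral sequence at the prime $2$ has the form
\[
E_2=\operatorname{Ext}^{s,t,p}_{F^0\mathcal{A}}(\mathbb{F}_2,\mathbb{F}_2)\Longrightarrow \operatorname{Ext}^{s,t}_{\mathcal{A}}(\mathbb{F}_2,\mathbb{F}_2),
\]
where $s$ is the homological degree, $t$ the internal degree and $p$ the May degree. Only the following explicit description is needed here. The $E_1$ page is the polynomial algebra $E_1=\mathbb{F}_2[h_{i,j}: i\ge1,\ j\ge0]$, where $h_{i,j}$ has $s=1$, $t=2^j(2^i-1)$ and $p=i$. The differential $d_1$ is the derivation with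
\begin{equation}\label{eq:d1}
d_1(h_{i,j})=\sum_{0<m<i}h_{m,\,i+j-m}\,h_{i-m,\,j},
\end{equation}
and $E_2=H(E_1,d_1)$, with the product induced from $E_1$, which is the Yoneda product. Other normalizations of the May degree only rescale $p$ and do not affect what follows.

A commutative ring is \emph{reduced}, or \emph{nilpotent free}, if $x^n=0$ for some $n\ge1$ implies $x=0$. The research statement \cite{RS} states the following as an open conjecture of its author.
\begin{quote}
\emph{The whole $E_2$ page of the May spectral sequence at the prime $2$ is nilpotent free.}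
\end{quote}
We prove this conjecture.

\subsection*{Matrix form}
For $r>q\ge1$ put $X_{rq}=h_{r-q,\,q-1}$. The substitution $l=r-m$ turns \eqref{eq:d1} into
\begin{equation}\label{eq:MC}
d_1X_{rq}=\sum_{q<l<r}X_{rl}X_{lq},\qquad\text{that is,}\qquad d_1X=X^2
\end{equation}
for the strictly lower triangular matrix $X=(X_{rq})$. Let $k$ be a field of characteristic $2$ and let
\[
P_N=k[X_{rq}:1\le q<r\le N],
\]
with the derivation $d$ given by \eqref{eq:MC}. Then $E_1\otimes k$ is the increasing union of the subcomplexes $P_N$. Give $X_{rq}$ the \emph{weight} $\varepsilon_r-\varepsilon_q$, where $\varepsilon_1,\varepsilon_2,\dots$ are the standard basis vectors. The differential preserves the weight and raises $s$, the polynomial degree, by one. The weight refines the gradings $t$ and $p$: since $X_{rq}$ has $t=2^{r-1}-2^{q-1}$ and $p=r-q$, an element of weight $\lambda$ has $t=\sum_q\lambda_q2^{q-1}$ and $p=\sum_q q\lambda_q$.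

\subsection*{What to expect}
There are three reasons to expect nilpotent elements. First, the abutment is the input of the Adams spectral sequence for the stable homotopy groups of spheres, and there every element in positive dimensions is nilpotent. Second, a polynomial algebra can have nonreduced cohomology: $k[x,y]$ with $dx=0$, $dy=x^2$ is free over $k[x,y^2]$ on $1$ and $y$, so its cohomology is $k[x,y^2]/(x^2)$. Third, the very next page is not reduced. Write $h_j=h_{1,j}$ and $b_{2,0}=h_{2,0}^2$. One has $d_2(b_{2,0})=h_1^3+h_0^2h_2$ \cite{Tangora}. This formula shows that $d_2$ lowers $p$ by one. Hence $d_2(h_1)$ has $s=2$ and $p=0$, and it vanishes because $p\ge s$ on $E_1$. The class $h_1$ has $s=1$ and could only be hit from the part $\mathbb{F}_2\cdot 1$ with $s=0$, so $h_1\ne0$ in $E_3$. But $h_0h_1=d_1h_{2,0}$ is zero in $E_2$, so $h_1^4=d_2(h_1b_{2,0})$ is zero in $E_3$.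

The smallest cases point the other way. The algebra $P_2=k[h_0]$ has $d=0$. The algebra $P_3=k[h_0,h_1,h_{2,0}]$ is free over $k[h_0,h_1,b_{2,0}]$ on $1$ and $h_{2,0}$, and $d$ sends $fh_{2,0}$ to $fh_0h_1$; hence
\begin{equation}\label{eq:HP3}
H(P_3)=k[h_0,h_1,b_{2,0}]/(h_0h_1),
\end{equation}
which has zero divisors but no nilpotent elements. The question also has a geometric meaning. A cocycle is a polynomial function of $X$, and coboundaries vanish where $X^2=0$. So a class in $E_2$ defines a function on the matrices of square zero, and Lemma \ref{lem:nilradical} below shows that the classes giving the zero function are exactly the nilpotent ones. The conjecture asks whether a class in $E_2$ is determined by its values on matrices of square zero.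

\subsection*{Results}

\begin{theorem}\label{thm:reduced}
For every field $k$ of characteristic $2$ and every $N$, the ring $H(P_N)$ is reduced. Hence $E_2\otimes k$ is reduced; in particular $E_2$ is nilpotent free.
\end{theorem}

\begin{theorem}\label{thm:detect}
Let $J\subset E_1$ be the ideal generated by all $d_1h_{i,j}$. Then
\[
\operatorname{im}d_1=\ker d_1\cap J=\ker d_1\cap\sqrt J .
\]
So $E_2$ embeds in the reduced ring $E_1/\sqrt J$, the ring of functions on strictly triangular matrices of square zero.
\end{theorem}

\begin{theorem}\label{thm:size}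
For each weight $\lambda\in\mathbb{Z}^N$, the group $H^s(P_N)_\lambda$ is nonzero only for $s$ in one residue class modulo $2$, depending on $\lambda$. Hence
\[
\sum_s\dim H^s(P_N)_\lambda=\Bigl|\,\text{coefficient of }x^\lambda\text{ in }\prod_{r>q}(1+x_r/x_q)^{-1}\Bigr| ,
\]
where the product is expanded in powers of the $x_r/x_q$ with $r>q$.
\end{theorem}

Proposition \ref{prop:closed} evaluates these coefficients in closed form.

The difficulty is that $d$ is quadratic on $P_N$. Section \ref{sec:minors} introduces an algebra $M$, generated by minors of a generic matrix, on which the differential comes from a linear one, and runs the whole argument by hand for $N=2$. Section \ref{sec:embed} embeds $H(P_N)$ in a localization of $H(M)$. Section \ref{sec:degenerate} replaces $M$ by the algebra $B$ of its leading forms and computes $H(B)$. Section \ref{sec:parity} shows that $H(B)$ lives in one parity of $s$, which allows us in Section \ref{sec:proofA} to pass from $B$ back to $M$.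

\section{Two lemmas on differential algebras in characteristic $2$}\label{sec:lemmas}

Throughout, $k$ is a field of characteristic $2$, so signs play no role. A \emph{dga} is a commutative $k$-algebra with a $k$-linear derivation $d$ such that $d^2=0$; its cohomology $H=\ker d/\operatorname{im}d$ is a commutative $k$-algebra. Three features of characteristic $2$ are used constantly. The square of a derivation is a derivation, since $d^2(fg)=(d^2f)g+2\,df\,dg+f\,d^2g$; so $d^2=0$ can be checked on generators. Every square is a cocycle, since $d(f^2)=2f\,df$. Squaring is additive, and a ring is reduced if and only if $x^2=0$ implies $x=0$, because $x^n=0$ gives $x^{2^e}=0$ for $2^e\ge n$.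

The first lemma computes the only complex that we shall have to compute directly.

\begin{lemma}\label{lem:yz}
Let $k[y,z]$ have $dy=z$, $dz=0$, and let $k[y,z]_f$ be the subcomplex of forms of degree $f$. If $f$ is odd, $k[y,z]_f$ is acyclic. If $f$ is even, its cohomology is one-dimensional, spanned by $y^f$.
\end{lemma}

\begin{proof}
Put $e_i=y^{f-i}z^i$ for $0\le i\le f$. Then $de_i=(f-i)e_{i+1}$, so $de_i=e_{i+1}$ if $f-i$ is odd and $de_i=0$ otherwise. For odd $f$ the basis splits into the pairs $e_0\mapsto e_1,\ \dots,\ e_{f-1}\mapsto e_f$. For even $f$ it splits into the pairs $e_1\mapsto e_2,\ \dots,\ e_{f-1}\mapsto e_f$ and the cocycle $e_0=y^f$.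
\end{proof}

The second lemma compares a complex with its leading forms. Let $S$ be a polynomial dga in which each variable has two nonnegative integer degrees, $s$ and a \emph{level} $w$, such that $d$ raises $s$ by one and preserves $w$. Write $\xi_m$ for the component of level $m$ of $\xi\in S$, and let $F_m$ be the span of the monomials of level at most $m$; then $(d\xi)_m=d(\xi_m)$ and $dF_m\subset F_m$. For $\xi\neq0$ let $w(\xi)$ be the largest $m$ with $\xi_m\ne0$, and let $\operatorname{in}(\xi)=\xi_{w(\xi)}$ be the \emph{leading form}. Since $S$ is a domain, $\operatorname{in}(\xi\eta)=\operatorname{in}(\xi)\operatorname{in}(\eta)$. For a subcomplex $V=\bigoplus_sV^s\subset S$ put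
\[
\operatorname{in}(V)=\bigoplus_m\operatorname{in}(V)_m,\qquad \operatorname{in}(V)_m=\{\xi_m:\xi\in V\cap F_m\}\cong (V\cap F_m)/(V\cap F_{m-1}).
\]
This is the span of the leading forms of elements of $V$. It is a subcomplex of $S$ graded by $s$ and $w$, and $\dim\operatorname{in}(V)=\dim V$ when $V$ is finite-dimensional.

\begin{lemma}\label{lem:leading}
Let $V\subset S$ be a subcomplex graded by $s$.
\begin{enumerate}
\item[(a)] Every nonzero class in $H^s(V)$ is represented by a cocycle $\xi$ such that $\operatorname{in}(\xi)$ is a cocycle and not a coboundary in $\operatorname{in}(V)$.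
\item[(b)] Suppose $H^{s-1}(\operatorname{in}(V))=0$. If $\xi\in V^s$ is a nonzero cocycle and $\operatorname{in}(\xi)$ is not a coboundary in $\operatorname{in}(V)$, then $\xi$ is not a coboundary in $V$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Choose a representative $\xi$ with $m=w(\xi)$ minimal. Then $d(\xi_m)=(d\xi)_m=0$. If $\xi_m$ were a coboundary in $\operatorname{in}(V)$, then $\xi_m=d(\eta_m)$ with $\eta\in V^{s-1}\cap F_m$, and $\xi+d\eta\in F_{m-1}$ would be a representative of lower level.

(b) Suppose $\xi=d\eta$ with $\eta\in V^{s-1}$, and choose $\eta$ with $m'=w(\eta)$ minimal. Then $m'\ge m=w(\xi)$. If $m'=m$, then $\operatorname{in}(\xi)=d\operatorname{in}(\eta)$, contrary to assumption. If $m'>m$, then $d\operatorname{in}(\eta)=\xi_{m'}=0$, so by the hypothesis $\operatorname{in}(\eta)=d(\zeta_{m'})$ with $\zeta\in V^{s-2}\cap F_{m'}$. Then $\eta+d\zeta\in F_{m'-1}$ and $d(\eta+d\zeta)=\xi$, which contradicts the choice of $\eta$.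
\end{proof}

The hypothesis in (b) cannot be dropped. In $k[y,z]$ with $s$ the degree in $z$ and $w$ the total degree, let $V$ be spanned by $y^2+y$ and $z$. Then $\operatorname{in}(V)$ is spanned by $y^2$ and $z$ and has zero differential, while $z=d(y^2+y)$ in $V$.

\section{The algebra of minors and the case $N=2$}\label{sec:minors}

The equation $dX=X^2$ has an evident family of solutions: $X=L^{-1}dL$ with $L$ lower unitriangular. For $N=3$,
\[
L=\begin{pmatrix}1&0&0\\u&1&0\\v&u'&1\end{pmatrix},\qquad L^{-1}dL=\begin{pmatrix}0&0&0\\du&0&0\\dv+u'\,du&du'&0\end{pmatrix},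
\]
and indeed $d(dv+u'\,du)=du'\,du$. This embeds $P_3$ in the polynomial ring on $u,u',v,du,du',dv$, where the differential is linear on generators. But the embedding destroys the cohomology: $h_0$ goes to the coboundary $du$. We need a ring that contains the entries of $L^{-1}dL$ and not those of $L$. Take $L$ to be the lower triangular factor of a generic matrix $Y$, and write $Z=dY$. For $N=2$ this means $L_{21}=Y_{21}/Y_{11}$, and
\[
dL_{21}=\frac{Y_{11}Z_{21}+Z_{11}Y_{21}}{Y_{11}^2}.
\]
The numerator and the denominator are built from minors on the \emph{top} rows of the matrix $(Y\,|\,Z)$, whereas $Y_{21}$ is not. This suggests the following definition.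

Fix $N$. Let $S=k[Y_{qj},Z_{qj}:1\le q,j\le N]$ with $dY_{qj}=Z_{qj}$ and $dZ_{qj}=0$. Regard $(Y\,|\,Z)$ as an $N\times2N$ matrix whose columns are labeled by the ordered alphabet
\[
1<1'<2<2'<\dots<N<N',
\]
where column $j$ is the $j$-th column of $Y$ and column $j'$ is the $j$-th column of $Z$. Write $|j|=|j'|=j$. For a set $I$ of $m\le N$ letters let $D_I$ be the minor on rows $1,\dots,m$ and columns $I$, and let $M\subset S$ be the subalgebra generated by all $D_I$. A determinant is multilinear in its columns, so $dD_I$ is the sum of the minors obtained by replacing one unprimed letter $j\in I$ by $j'$; the term is zero if $j'\in I$. Hence $M$ is a sub-dga of $S$.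

We use three gradings on $S$. The \emph{row degree} of $Y_{qj}$ and $Z_{qj}$ is $\varepsilon_q\in\mathbb{Z}^N$; it is preserved by $d$. The degree $s$ is the degree in the variables $Z$. The \emph{level} is $w(Y_{qj})=w(Z_{qj})=qj$. A minor $D_I$ with $|I|=m$ is homogeneous for $s$ and has row degree $\varepsilon_1+\dots+\varepsilon_m$, so $M=\bigoplus_{\lambda,s}M^s_\lambda$, and each $M_\lambda$ is a finite-dimensional subcomplex. Minors are in general not homogeneous for the level, which serves to discard most of their terms. The variables $Y_{qj}$ and $Z_{qj}$ must have the same level, so that $d$ preserves it; as a result the leading form of a minor need not be a monomial, and the binomials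
\[
\Delta_{q,j}=Y_{qj}Z_{q+1,j}+Z_{qj}Y_{q+1,j}\qquad(1\le q<N)
\]
survive. They are cocycles: $d\Delta_{q,j}=2Z_{qj}Z_{q+1,j}=0$.

\begin{example}\label{ex:N2}
Let $N=2$. We compute $H(M_{(1,1)})$ and show that squaring is injective on it. The generators of $M$ are the four entries of the top row, of row degree $(1,0)$, and six $2\times2$ minors, of row degree $(1,1)$. The six minors form a basis of $M_{(1,1)}$, and
\[
dD_{12}=D_{1'2}+D_{12'},\qquad dD_{1'2}=dD_{12'}=D_{1'2'},\qquad dD_{11'}=dD_{22'}=dD_{1'2'}=0 .
\]
So $H(M_{(1,1)})$ has basis $D_{11'}=\Delta_{1,1}$ and $D_{22'}=\Delta_{1,2}$, both with $s=1$.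

The two terms of $D_{12}=Y_{11}Y_{22}+Y_{12}Y_{21}$ have levels $5$ and $4$. The same count applies to the three minors obtained by priming letters, so $D_{12},D_{12'},D_{1'2},D_{1'2'}$ have leading forms $Y_{11}Y_{22}$, $Y_{11}Z_{22}$, $Z_{11}Y_{22}$, $Z_{11}Z_{22}$. The minors $D_{11'}$ and $D_{22'}$ are their own leading forms. The space $M_{(2,2)}$ is spanned by the $21$ products of two minors, and the Pl\"ucker relation $D_{11'}D_{22'}+D_{12}D_{1'2'}+D_{12'}D_{1'2}=0$ gives $\dim M_{(2,2)}\le20$. Put $V_f=k[Y_{11},Z_{11}]_f\otimes k[Y_{22},Z_{22}]_f$. The leading forms of the products span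
\[
k\Delta_{1,1}^2\ \oplus\ k\Delta_{1,1}\Delta_{1,2}\ \oplus\ k\Delta_{1,2}^2\ \oplus\ \Delta_{1,1}V_1\ \oplus\ \Delta_{1,2}V_1\ \oplus\ V_2 .
\]
The sum is direct because the six summands have different multidegrees in the four pairs $\{Y_{qj},Z_{qj}\}$. Its dimension is $1+1+1+4+4+9=20$, so it is all of $\operatorname{in}(M_{(2,2)})$. By Lemma \ref{lem:yz} and the K\"unneth formula, $V_1$ is acyclic and $H(V_2)$ is spanned by $Y_{11}^2Y_{22}^2$. Thus $H(\operatorname{in}(M_{(2,2)}))$ has the basis
\[
Y_{11}^2Y_{22}^2\quad(s=0),\qquad \Delta_{1,1}^2,\ \ \Delta_{1,1}\Delta_{1,2},\ \ \Delta_{1,2}^2\quad(s=2).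
\]
The square of $a_1D_{11'}+a_2D_{22'}\ne0$ is $a_1^2\Delta_{1,1}^2+a_2^2\Delta_{1,2}^2$. Its leading form is a nonzero multiple of a basis element, and there is no cohomology with $s=1$. By Lemma \ref{lem:leading}(b) the square is not a coboundary in $M$.
\end{example}

All features of the general proof are visible here. The leading forms split into products of cocycles $\Delta_{q,j}$ and two-variable complexes; the cohomology of the leading forms has a basis that squaring maps injectively into itself; and in each row degree this basis lies in a single parity of $s$.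

\section{The cohomology of $P_N$ inside a localization of $H(M)$}\label{sec:embed}

Let $\delta_m=D_{\{1,\dots,m\}}$ be the leading principal minors of $Y$, with $\delta_0=1$, and let $M'\subset S'$ be obtained from $M\subset S$ by inverting $\delta_1,\dots,\delta_N$. Every element of $S'$ can be written as $f/g^2$ with $f\in S$ and $g$ a product of the $\delta_m$. Since $d(g^2)=0$, the extension of $d$ to $S'$ is $d(f/g^2)=df/g^2$. So $S'$ is a dga and $M'$ is a sub-dga. The row degree and $s$ extend to $S'$, because $\delta_m$ is homogeneous, with $s(\delta_m)=0$.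

\begin{proposition}\label{prop:embed}
\begin{enumerate}
\item[(a)] $H(M')=H(M)[\delta_1^{-2},\dots,\delta_N^{-2}]$.
\item[(b)] There is a map of dgas $P_N\to M'$ that preserves $s$, carries the weight to the row degree, and is injective on cohomology.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $f\in M$. The element $f/g^2$ is a cocycle if and only if $df=0$, so the natural ring map $H(M)[\delta_1^{-2},\dots,\delta_N^{-2}]\to H(M')$ is surjective. If $f/g^2=d(f_1/g_1^2)$, then $g_1^2f=d(g^2f_1)$, so the class of $f$ is killed by $g_1^2$ in $H(M)$; the map is injective.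

(b) \emph{Coordinates on $S'$.} Over a commutative ring, a square matrix whose leading principal minors are units factors uniquely as $LU$, with $L$ lower unitriangular and $U$ upper triangular with invertible diagonal. Existence is Gaussian elimination without pivoting. For uniqueness, $LU=L_1U_1$ makes $L_1^{-1}L=U_1U^{-1}$ both lower unitriangular and upper triangular, hence the identity. Write $Y=LU$ over $S'$ and put $C=L^{-1}Z$. We claim that
\begin{equation}\label{eq:coords}
S'=k[L_{rq}\ (r>q),\ U_{ql}\ (q\le l),\ C_{ql}][U_{11}^{-1},\dots,U_{NN}^{-1}]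
\end{equation}
with algebraically independent generators. Let $T$ be the ring on the right built from indeterminates. The factorization gives a map $T\to S'$. The substitution $Y\mapsto LU$, $Z\mapsto LC$ sends $\delta_m$ to the unit $U_{11}\cdots U_{mm}$ and gives a map $S'\to T$. The composite $S'\to T\to S'$ fixes $Y$ and $Z$, and the composite $T\to S'\to T$ fixes $L$, $U$ and $C$ by uniqueness of the factorization over $T$.

\emph{The subring $M'$.} The top $m$ rows of $(Y\,|\,Z)=L\,(U\,|\,C)$ are the top $m$ rows of $(U\,|\,C)$ multiplied by the upper left $m\times m$ block of $L$, which has determinant $1$. So $D_I$ equals the corresponding minor of $(U\,|\,C)$ and is a polynomial in the entries of $U$ and $C$. Conversely, the first $q-1$ columns of $U$ are upper triangular with diagonal product $\delta_{q-1}$, so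
\begin{equation}\label{eq:UC}
U_{ql}=D_{\{1,\dots,q-1,l\}}/\delta_{q-1}\quad(q\le l),\qquad C_{ql}=D_{\{1,\dots,q-1,l'\}}/\delta_{q-1}.
\end{equation}
Since $\delta_m=U_{11}\cdots U_{mm}$, we conclude that $M'=K[C_{ql}]$ with $K=k[U_{ql}][U_{qq}^{-1}]$: it is the ring \eqref{eq:coords} with the entries of $L$ left out.

\emph{The differential on $M'$.} Put $\Xi=CU^{-1}=L^{-1}ZU^{-1}$. Multiplying $Z=dY=(dL)U+L\,dU$ by $L^{-1}$ on the left and $U^{-1}$ on the right gives
\[
\Xi=L^{-1}dL+(dU)U^{-1}.
\]
The first term is strictly lower triangular and the second is upper triangular. So $\omega=L^{-1}dL$ is the strictly lower part of $\Xi$, and its entries lie in $M'$ although those of $L$ do not. Let $\Xi_+$ be the upper triangular part of $\Xi$ and put $V=dU=\Xi_+U$. The passages from $C$ to $\Xi$ and from $\Xi_+$ to $V$ are invertible linear substitutions over $K$. Therefore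
\[
M'=K[\omega_{rq}\ (r>q),\ V_{ql}\ (q\le l)]
\]
with the $\omega_{rq}$ and $V_{ql}$ algebraically independent over $K$. We have $dU=V$ and $dV=0$. From $dL=L\omega$ we get $0=d(L\omega)=L\omega^2+L\,d\omega$, so $d\omega=\omega^2$. Hence $\varphi\colon P_N\to M'$, $X_{rq}\mapsto\omega_{rq}$, is a map of dgas.

\emph{A retraction.} Define $\psi\colon M'\to P_N$ by $\omega_{rq}\mapsto X_{rq}$, $U\mapsto1$ (the identity matrix) and $V\mapsto0$. Then $\psi d$ and $d\psi$ agree on the generators: both send $\omega$ to $X^2$ and both kill the entries of $U$ and $V$. Both are derivations along $\psi$, so they agree. Since $\psi\varphi$ is the identity, $\varphi$ is injective on cohomology.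

\emph{Degrees.} By \eqref{eq:UC}, $U_{ql}$ and $C_{ql}$ have row degree $\varepsilon_q$, with $s=0$ and $s=1$. The entry $(U^{-1})_{lq}$ is the minor of $U$ omitting row $q$ and column $l$ divided by $\det U$, so it has row degree $-\varepsilon_q$ and $s=0$. Thus $\omega_{rq}=\sum_lC_{rl}(U^{-1})_{lq}$ has row degree $\varepsilon_r-\varepsilon_q$ and $s=1$.
\end{proof}

Localizations and subrings of reduced rings are reduced, so it now suffices to prove that $H(M)$ is reduced.

\section{Leading forms of minors and their cohomology}\label{sec:degenerate}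

The differential of $M$ comes from the linear differential of $S$, but the generators of $M$ satisfy relations. A basis indexed by tableaux controls these relations, and passing to leading forms separates the variables. Put $B_\lambda=\operatorname{in}(M_\lambda)$ and $B=\bigoplus_\lambda B_\lambda$. Leading forms are multiplicative, so $B$ is a sub-dga of $S$.

\subsection*{Tableaux}
A \emph{partition} here is $\lambda\in\mathbb{Z}^N$ with $\lambda_1\ge\dots\ge\lambda_N\ge0$. Its diagram consists of the cells $(q,\gamma)$ with $1\le\gamma\le\lambda_q$, in row $q$ and column $\gamma$, with row $1$ on top. A \emph{tableau} $T$ of shape $\lambda$ is a filling of the cells by letters, strictly increasing down each column; it is \emph{semistandard} if in addition it is weakly increasing along each row. Let $D_T$ be the product of the $D_I$ over the columns $I$ of $T$. It has row degree $\lambda$, since $\lambda_q$ columns have length at least $q$. We use the following fact, valid over any commutative ring.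

\begin{theorem}[{\cite[\S8.1, Theorem 1 and its corollary]{Fulton}}]\label{thm:fulton}
The span of the $D_T$, over all tableaux $T$ of shape $\lambda$, has as a basis the $D_T$ with $T$ semistandard.
\end{theorem}

A product of minors $D_I$, ordered by decreasing size, is $D_T$ for a tableau $T$ whose shape is the row degree of the product. Hence $M_\lambda=0$ unless $\lambda$ is a partition, and then $\dim B_\lambda=\dim M_\lambda$ is the number of semistandard tableaux of shape $\lambda$.

\begin{lemma}\label{lem:inD}
Let $I=\{i_1<\dots<i_m\}$. Then $\operatorname{in}(D_I)$ is the product of one factor $\Delta_{q,j}$ for each $q$ with $i_q=j$ and $i_{q+1}=j'$, and one factor $Y_{qj}$ or $Z_{qj}$ for each $q$ such that $i_q=j$ or $i_q=j'$, respectively, is the only letter of $I$ with $|i_q|=j$.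
\end{lemma}

\begin{proof}
The terms of $D_I$ are distinct monomials indexed by the permutations $\pi$ of $1,\dots,m$; the term that takes column $i_q$ in row $\pi(q)$ has level $\sum_q\pi(q)|i_q|$. If $|i_q|<|i_r|$ and $\pi(q)>\pi(r)$, exchanging these two values of $\pi$ raises the level by $(\pi(q)-\pi(r))(|i_r|-|i_q|)>0$. So a permutation of maximal level preserves each block of consecutive indices $q$ on which $|i_q|$ is constant, and all such permutations have the same level. The blocks have size $1$ or $2$, because $j$ and $j'$ are the only letters with absolute value $j$ and are adjacent in the alphabet. The sum of the corresponding terms is the product of the determinants of the blocks.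
\end{proof}

\subsection*{Chains}
The lemma treats $j$ and $j'$ together, so we group semistandard tableaux by the cells that contain $j$ or $j'$. For semistandard $T$ of shape $\lambda$ let $\sigma^j$ be the shape formed by the letters $\le j'$; it is a partition. This gives a chain
\[
\Sigma:\quad 0=\sigma^0\subset\sigma^1\subset\dots\subset\sigma^N=\lambda
\]
in which each strip $\sigma^j/\sigma^{j-1}$ has at most two cells in each column. A column $\gamma$ meets the strip in rows $q$, $q+1$, $q+2$ exactly when $\sigma^{j-1}_q<\gamma\le\sigma^j_{q+2}$, so the condition reads $\sigma^j_{q+2}\le\sigma^{j-1}_q$ for all $q$. We call a chain of partitions with this property \emph{admissible} and attach to it the integers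
\begin{align*}
c_{q,j}&=\max(0,\ \sigma^j_{q+1}-\sigma^{j-1}_q)\quad(1\le q<N),\qquad c_{0,j}=c_{N,j}=0,\\
f_{q,j}&=\sigma^j_q-\sigma^{j-1}_q-c_{q,j}-c_{q-1,j}\quad(1\le q\le N).
\end{align*}
The proof below shows that $c_{q,j}$ counts the columns that meet the $j$-th strip in rows $q$ and $q+1$, and $f_{q,j}\ge0$ counts those that meet it in row $q$ only; see Figure \ref{fig:strip}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.6]
\foreach \x/\y in {7/1,7/2,3/2,4/2,3/3,4/3} {\fill[gray!30] (\x-1,-\y) rectangle (\x,1-\y);}
\foreach \y/\n in {1/10,2/7,3/4} {\foreach \x in {1,...,\n} {\draw (\x-1,-\y) rectangle (\x,1-\y);}}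
\foreach \x/\y in {7/1,8/1,9/1,3/2,4/2,5/2,2/3} {\node at (\x-0.5,0.5-\y) {$j$};}
\foreach \x/\y in {10/1,6/2,7/2,3/3,4/3} {\node at (\x-0.5,0.5-\y) {$j'$};}
\end{tikzpicture}
\caption{A semistandard filling by the letters $j<j'$ of the strip $\tau/\sigma$ with $\sigma=(6,2,1)$ (empty cells) and $\tau=(10,7,4)$. The shaded cells lie in columns that meet the strip twice, and their letters are forced: one such column in rows $1,2$ and two in rows $2,3$. The unshaded filled cells, three, two and one in rows $1,2,3$, may carry any weakly increasing word. This filling contributes the factor $\Delta_{1,j}\Delta_{2,j}^2\cdot Y_{1j}^2Z_{1j}\cdot Y_{2j}Z_{2j}\cdot Y_{3j}$ to the leading form.}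
\label{fig:strip}
\end{figure}

\begin{proposition}\label{prop:B}
For a partition $\lambda$, the complex $B_\lambda$ is the direct sum, over the admissible chains $\Sigma$ ending in $\lambda$, of the subcomplexes
\[
B_\Sigma=\Bigl(\prod_{q,j}\Delta_{q,j}^{c_{q,j}}\Bigr)\cdot\bigotimes_{q,j}k[Y_{qj},Z_{qj}]_{f_{q,j}} .
\]
\end{proposition}

\begin{proof}
Fix $\Sigma$ and $j$, and write $\sigma=\sigma^{j-1}$, $\tau=\sigma^j$, with $\sigma_0=\infty$ and $\tau_{N+1}=0$. Row $q$ of the strip consists of the columns $\gamma$ with $\sigma_q<\gamma\le\tau_q$. The cell below $(q,\gamma)$ is in the strip if and only if $\gamma\le\tau_{q+1}$; there are $c_{q,j}$ such \emph{top} cells, at the left end of the row. The cell above $(q,\gamma)$ is in the strip if and only if $\gamma>\sigma_{q-1}$; there are $c_{q-1,j}$ such \emph{bottom} cells, at the right end. No cell is both, because $\tau_{q+1}\le\sigma_{q-1}$. The remaining $f_{q,j}$ \emph{single} cells lie in between.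

In a semistandard tableau with chain $\Sigma$, top cells contain $j$ and bottom cells contain $j'$, by strictness of columns. The single cells of row $q$ contain $j\cdots j\,j'\cdots j'$, with some number $\kappa_{q,j}\in\{0,\dots,f_{q,j}\}$ of primed letters. Conversely every choice of the $\kappa_{q,j}$ gives a semistandard tableau. Within a strip each row reads $j\cdots j\,j'\cdots j'$ and each two-cell column reads $j$ over $j'$. A neighbor to the right of or below a cell of the $j$-th strip is not in $\sigma^{j-1}$, so it lies in the same strip or carries a larger letter. Applying Lemma \ref{lem:inD} to each column of $T$ and multiplying gives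
\begin{equation}\label{eq:inDT}
\operatorname{in}(D_T)=\prod_{q,j}\Delta_{q,j}^{c_{q,j}}\ \prod_{q,j}Y_{qj}^{f_{q,j}-\kappa_{q,j}}Z_{qj}^{\kappa_{q,j}} .
\end{equation}
For fixed $\Sigma$ these elements are a common nonzero factor times distinct monomials, and they form a basis of $B_\Sigma$. The space $B_\Sigma$ has degree $c_{q,j}+c_{q-1,j}+f_{q,j}=\sigma^j_q-\sigma^{j-1}_q$ in the pair $\{Y_{qj},Z_{qj}\}$, and these numbers determine $\Sigma$. So the sum of the $B_\Sigma$ is direct. It lies in $B_\lambda$, and its dimension is the number of semistandard tableaux of shape $\lambda$, which is $\dim B_\lambda$. Each $B_\Sigma$ is a subcomplex because the $\Delta_{q,j}$ are cocycles.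
\end{proof}

Call an admissible chain \emph{even} if all $f_{q,j}$ are even, and for such a chain put
\[
z_\Sigma=\prod_{q,j}\Delta_{q,j}^{c_{q,j}}\prod_{q,j}Y_{qj}^{f_{q,j}},\qquad s(z_\Sigma)=\sum_{q,j}c_{q,j}.
\]
Let $2\Sigma$ be the chain of the partitions $2\sigma^j$.

\begin{proposition}\label{prop:HB}
The classes $z_\Sigma$, over the even chains $\Sigma$ ending in $\lambda$, form a basis of $H(B_\lambda)$. If $\Sigma$ is even, then $2\Sigma$ is an even chain ending in $2\lambda$, and $z_\Sigma^2=z_{2\Sigma}$. Squaring is injective on $H(B_\lambda)$.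
\end{proposition}

\begin{proof}
Multiplication by the cocycle $\prod\Delta_{q,j}^{c_{q,j}}$ is injective and commutes with $d$, so $B_\Sigma$ is isomorphic to the tensor product of the complexes $k[Y_{qj},Z_{qj}]_{f_{q,j}}$. Over a field, the cohomology of a tensor product of complexes is the tensor product of their cohomologies. By Lemma \ref{lem:yz}, $H(B_\Sigma)$ is $0$ if some $f_{q,j}$ is odd and is spanned by $z_\Sigma$ otherwise. Doubling a chain preserves the inequalities $\sigma^j_{q+2}\le\sigma^{j-1}_q$ and doubles every $c_{q,j}$ and $f_{q,j}$. Finally $(\sum a_\Sigma z_\Sigma)^2=\sum a_\Sigma^2z_{2\Sigma}$ for $a_\Sigma\in k$, and $\Sigma\mapsto2\Sigma$ is injective.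
\end{proof}

\begin{remark}
The numbers $c_{q,j}$ are homogeneous in the chain but not additive, and products of distinct basis elements can vanish. For $N=2$, the classes $Y_{11}^2$ and $\Delta_{1,2}$ are of the form $z_\Sigma$, but $Y_{11}^2\Delta_{1,2}=d(Y_{11}^2Y_{12}Y_{22})$ with $Y_{11}^2Y_{12}Y_{22}=\operatorname{in}(D_{12}D_1D_2)\in B$.
\end{remark}

\section{Parity}\label{sec:parity}

To apply Lemma \ref{lem:leading}(b) we need $H(B_\lambda)$ to vanish in alternate degrees. So we ask for an invariant of partitions whose change along each step of an even chain is $\sum_qc_{q,j}$ modulo $2$. The number $c_{q,j}$ compares row $q+1$ of one partition with row $q$ of the previous one, which suggests shifting by $\rho=(N-1,\dots,1,0)$. For $\sigma\in\mathbb{Z}^N$ let $\alpha(\sigma)\in(\mathbb{Z}/2)^N$ be the word $\sigma+\rho$ modulo $2$, so $\alpha(\sigma)_q=\sigma_q+N-q$. For a word $\alpha$ let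
\[
\iota(\alpha)=\#\{q<r:\alpha_q=0,\ \alpha_r=1\}.
\]
Exchanging two adjacent unequal letters changes $\iota$ by $\pm1$: only the pair formed by these two positions changes its status. For $\lambda\in\mathbb{Z}^N$ put
\[
\epsilon_\lambda=\iota(\alpha(\lambda))-\iota(\alpha(0))\ \bmod 2 .
\]
It depends only on $\lambda$ modulo $2$, and $\epsilon_{2\lambda}=0$. For $N=2$ we have $\alpha(0)=(1,0)$ and $\alpha(1,1)=(0,1)$, so $\epsilon_{(1,1)}=1$ and $\epsilon_{(2,2)}=0$, as found in Example \ref{ex:N2}.

\begin{lemma}\label{lem:parity}
If $\Sigma$ is an even chain ending in $\lambda$, then $\sum_{q,j}c_{q,j}\equiv\epsilon_\lambda\pmod2$. Consequently $H^s(B_\lambda)=0$ and $H^s(M_\lambda)=0$ unless $s\equiv\epsilon_\lambda\pmod2$.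
\end{lemma}

\begin{proof}
Consider one step $\sigma\subset\tau$ of the chain, drop the index $j$, and put $\alpha=\alpha(\sigma)$, $\beta=\alpha(\tau)$. By telescoping it suffices to show $\iota(\beta)-\iota(\alpha)\equiv\sum_qc_q$. We have two relations in $\mathbb{Z}/2$.
\begin{enumerate}
\item[(i)] $\beta_q=\alpha_q+c_q+c_{q-1}$, because $\tau_q-\sigma_q=f_q+c_q+c_{q-1}$ and $f_q$ is even.
\item[(ii)] If $c_q$ is odd, then $\beta_{q+1}=\alpha_q$. Indeed $c_q>0$, so $\tau_{q+1}=\sigma_q+c_q$ and $\tau_{q+1}+N-q-1=(\sigma_q+N-q)+(c_q-1)$.
\end{enumerate}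
Let $u,u+1,\dots,v$ be a maximal run of consecutive indices with $c_q$ odd. Then $1\le u\le v<N$, and $c_{u-1}$, $c_{v+1}$ are even. For $u\le q<v$, relation (i) gives $\beta_{q+1}=\alpha_{q+1}$, so $\alpha_q=\alpha_{q+1}$ by (ii). Relation (i) gives $\beta_{v+1}=\alpha_{v+1}+1$, so $\alpha_{v+1}=\alpha_v+1$ by (ii). Finally $\beta_u=\alpha_u+1$ by (i). With $x=\alpha_u$, on the positions $u,\dots,v+1$ we therefore have
\[
\alpha=(x,\dots,x,x+1),\qquad\beta=(x+1,x,\dots,x).
\]
The second word arises from the first by moving the last letter to the front, which takes $v-u+1$ exchanges of adjacent unequal letters. The next run starts at an index at least $v+2$, so different runs occupy disjoint intervals of positions. At a position $q$ outside these intervals $c_q$ and $c_{q-1}$ are even, so $\beta_q=\alpha_q$ by (i). Hence $\iota(\beta)-\iota(\alpha)$ is congruent to the number of $q$ with $c_q$ odd, that is, to $\sum_qc_q$.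

The statement on $B_\lambda$ follows from Proposition \ref{prop:HB}. By Lemma \ref{lem:leading}(a), $H^s(M_\lambda)\neq0$ implies $H^s(B_\lambda)\ne0$.
\end{proof}

\section{Proof of Theorem \ref{thm:reduced}}\label{sec:proofA}

We first show that $H(M)$ is reduced. Let $0\ne x\in H^s(M_\lambda)$. By Lemma \ref{lem:leading}(a), $x$ is represented by a cocycle $\xi$ whose leading form has a nonzero class in $H^s(B_\lambda)$. By Proposition \ref{prop:HB}, the class of $\operatorname{in}(\xi^2)=\operatorname{in}(\xi)^2$ in $H^{2s}(B_{2\lambda})$ is nonzero. Since $\epsilon_{2\lambda}=0$, Lemma \ref{lem:parity} gives $H^{2s-1}(B_{2\lambda})=0$. By Lemma \ref{lem:leading}(b), $\xi^2$ is not a coboundary in $M_{2\lambda}$, so $x^2\ne0$. A general nonzero $x\in H(M)$ is a sum of homogeneous components $x_{\lambda,s}$, and $x^2=\sum x_{\lambda,s}^2$ with the terms in the distinct degrees $(2\lambda,2s)$. So $x^2\neq0$, and $H(M)$ is reduced.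

By Proposition \ref{prop:embed}, $H(M')$ is a localization of $H(M)$ and $H(P_N)$ is a subring of $H(M')$. Hence $H(P_N)$ is reduced. Now let $f\in E_1\otimes k$ be a cocycle with $f^n=dg$. Both $f$ and $g$ lie in $P_N$ for some $N$, so $f$ is nilpotent in $H(P_N)$ and is a coboundary in $P_N\subset E_1\otimes k$. Thus $H(E_1\otimes k)=E_2\otimes k$ is reduced. \qed

\section{Detection on matrices of square zero}\label{sec:detect}

In this section $k=\mathbb{F}_2$, and $h_\nu$ runs over the generators $h_{i,j}$ of $E_1$.

\begin{lemma}\label{lem:nilradical}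
We have $\operatorname{im}d_1\subset J$. A cocycle $f\in E_1$ lies in $\sqrt J$ if and only if its class in $E_2$ is nilpotent.
\end{lemma}

\begin{proof}
By the chain rule $d_1g=\sum_\nu(\partial g/\partial h_\nu)\,d_1h_\nu\in J$. So $f^n=d_1g$ implies $f\in\sqrt J$. Conversely let $f^n=\sum_\nu g_\nu\,d_1h_\nu$. The $g_\nu$ need not be cocycles, but their squares are:
\[
f^{2n}=\sum_\nu g_\nu^2(d_1h_\nu)^2=d_1\Bigl(\sum_\nu g_\nu^2\,h_\nu\,d_1h_\nu\Bigr).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:detect}]
Lemma \ref{lem:nilradical} gives $\operatorname{im}d_1\subset\ker d_1\cap J\subset\ker d_1\cap\sqrt J$. A cocycle in $\sqrt J$ has nilpotent class, so it is a coboundary by Theorem \ref{thm:reduced}. The three sets are equal, and $E_2=\ker d_1/(\ker d_1\cap\sqrt J)$ embeds in $E_1/\sqrt J$.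

It remains to describe $E_1/\sqrt J$ as a ring of functions. By \eqref{eq:MC}, $J$ is generated by the entries of $X^2$. Let $J_N\subset P_N$ be generated by the $d_1X_{rq}$ with $r\le N$. The retraction $E_1\to P_N$ that kills the $X_{rq}$ with $r>N$ fixes $d_1X_{rq}$ for $r\le N$, and it kills $d_1X_{rq}$ for $r>N$, since each term contains a factor $X_{rl}$. It therefore maps $J$ into $J_N$, which gives $J\cap P_N=J_N$ and $\sqrt J\cap P_N=\sqrt{J_N}$. So $E_1/\sqrt J$ is the increasing union of the rings $P_N/\sqrt{J_N}$. By the Nullstellensatz, a polynomial over $\mathbb{F}_2$ lies in the radical of an ideal if and only if it vanishes at all common zeros of the ideal over $\overline{\mathbb{F}}_2$. Thus $P_N/\sqrt{J_N}$ is the ring of polynomial functions, defined over $\mathbb{F}_2$, on the strictly lower triangular $N\times N$ matrices over $\overline{\mathbb{F}}_2$ of square zero.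
\end{proof}

For $N=3$ the map $H(P_3)\to P_3/\sqrt{J_3}$ is the inclusion of \eqref{eq:HP3} in $\mathbb{F}_2[h_0,h_1,h_{2,0}]/(h_0h_1)$.

\section{The dimension in each weight}\label{sec:size}

\begin{proof}[Proof of Theorem \ref{thm:size}]
Let $0\ne x\in H^s(P_N)_\lambda$. By Proposition \ref{prop:embed}(b) we regard $x$ as a nonzero class in $H(M')$ of degree $s$ and row degree $\lambda$. By part (a), $g^2x$ is the image of some $y\in H(M)$, where $g$ is a product of the $\delta_m$. The element $g^2$ has $s=0$ and row degree $\lambda'-\lambda\in2\mathbb{Z}^N$ for some $\lambda'$, and we may replace $y$ by its component in $H^s(M_{\lambda'})$. As $g^2$ is a unit in $H(M')$, we have $y\ne0$. Lemma \ref{lem:parity} gives $s\equiv\epsilon_{\lambda'}=\epsilon_\lambda$.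

A monomial of weight $\lambda$ has degree $s\le p=\sum_qq\lambda_q$, so $(P_N)_\lambda$ is finite-dimensional, and its Euler characteristic $\sum_s(-1)^s\dim(P_N)^s_\lambda$ equals that of its cohomology. By the parity statement the latter is $\pm\sum_s\dim H^s(P_N)_\lambda$. Each generator $X_{rq}$ contributes the factor $\sum_{e\ge0}(-x_r/x_q)^e=(1+x_r/x_q)^{-1}$ to the generating function of the Euler characteristics.
\end{proof}

The identities below take place in the ring of power series over $\mathbb{Z}$ in the quotients $x_{q+1}/x_q$. Call a word $\alpha\in(\mathbb{Z}/2)^N$ \emph{balanced} if it is a rearrangement of $\rho$ modulo $2$, that is, if it has $\lfloor N/2\rfloor$ letters equal to $1$. For balanced $\alpha$ let $\mu_\alpha\in\mathbb{Z}^N$ be the rearrangement of $\rho$ that places the odd numbers among $0,\dots,N-1$ in decreasing order on the positions with $\alpha_q=1$, and the even numbers in decreasing order on the positions with $\alpha_q=0$.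

\begin{proposition}\label{prop:closed}
If $\alpha(\lambda)$ is not balanced, then $H(P_N)_\lambda=0$. For a balanced word $\alpha$,
\[
\sum_{\lambda:\ \alpha(\lambda)=\alpha}\Bigl(\sum_s\dim H^s(P_N)_\lambda\Bigr)x^\lambda
=x^{\mu_\alpha-\rho}\prod_{r>q,\ \alpha_r\ne\alpha_q}\frac1{1-x_r^2/x_q^2}.
\]
\end{proposition}

\begin{proof}
Let $\mu$ run over the rearrangements of $\rho$, with $\operatorname{sgn}(\mu)$ the sign of the permutation taking $\rho$ to $\mu$. The Vandermonde identity reads $\sum_\mu\operatorname{sgn}(\mu)x^\mu=\prod_{q<r}(x_q-x_r)=x^\rho\prod_{r>q}(1-x_r/x_q)$. Since $(1+\theta)^{-1}=(1-\theta)/(1-\theta^2)$,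
\begin{equation}\label{eq:vdm}
\prod_{r>q}\frac1{1+x_r/x_q}=\frac{\sum_\mu\operatorname{sgn}(\mu)\,x^{\mu-\rho}}{\prod_{r>q}(1-x_r^2/x_q^2)} .
\end{equation}
The inverse of the denominator involves only even exponents. So the terms $x^\lambda$ with $\lambda+\rho\equiv\alpha$ come from the $\mu$ with $\mu\equiv\alpha\pmod 2$, and there are none unless $\alpha$ is balanced. For balanced $\alpha$, these $\mu$ arise from $\mu_\alpha$ by permuting entries separately within the positions with $\alpha_q=1$ and within those with $\alpha_q=0$. So their signed sum is $\operatorname{sgn}(\mu_\alpha)$ times a product of two alternating sums. On the class of positions $q_1<\dots<q_e$ where $\alpha$ has the value $\eta\in\{0,1\}$, the entries of $\mu_\alpha$ are $2(e-1)+\eta,\dots,2+\eta,\eta$. The alternating sum is $(x_{q_1}\cdots x_{q_e})^\eta$ times the Vandermonde determinant in $x_{q_1}^2,\dots,x_{q_e}^2$. Hence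
\[
\sum_{\mu\equiv\alpha}\operatorname{sgn}(\mu)x^\mu=\operatorname{sgn}(\mu_\alpha)\,x^{\mu_\alpha}\prod_{r>q,\ \alpha_r=\alpha_q}(1-x_r^2/x_q^2).
\]
These factors cancel in \eqref{eq:vdm}. What remains is $\operatorname{sgn}(\mu_\alpha)$ times the series in the statement, which has nonnegative coefficients. Theorem \ref{thm:size} identifies the absolute values of the coefficients with the total dimensions.
\end{proof}

\begin{example}
Let $N=3$, so $\rho=(2,1,0)$, and put $\theta_1=x_2^2/x_1^2$, $\theta_2=x_3^2/x_2^2$. The classes $h_0$, $h_1$, $b_{2,0}$ of \eqref{eq:HP3} correspond to the monomials $x_2/x_1$, $x_3/x_2$, $\theta_1\theta_2$. For $\alpha=(1,0,0)$ we have $\mu_\alpha=(1,2,0)$, and the series is $(x_2/x_1)(1-\theta_1)^{-1}(1-\theta_1\theta_2)^{-1}$, which counts $h_0\,k[h_0^2,b_{2,0}]$. For $\alpha=(0,0,1)$ we have $\mu_\alpha=(2,0,1)$, and the series $(x_3/x_2)(1-\theta_2)^{-1}(1-\theta_1\theta_2)^{-1}$ counts $h_1\,k[h_1^2,b_{2,0}]$. For $\alpha=(0,1,0)$ we have $\mu_\alpha=\rho$, and the series is $(1-\theta_1)^{-1}(1-\theta_2)^{-1}$: the monomial $\theta_1^{a}\theta_2^{a'}$ corresponds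 to $b_{2,0}^{a'}h_0^{2(a-a')}$ if $a\ge a'$ and to $b_{2,0}^{a}h_1^{2(a'-a)}$ if $a\le a'$.
\end{example}

The formula applies to $E_2$ itself. Let $r$ be the largest index that occurs in a monomial of $E_1$ of weight $\lambda$. It occurs only as the first index of variables $X_{rq}$, so $\lambda_r>0$. Hence $(E_1)_\lambda=(P_N)_\lambda$, with $k=\mathbb{F}_2$, as soon as $\lambda$ is supported on $\{1,\dots,N\}$, and Proposition \ref{prop:closed} gives the total dimension of $E_2$ in every weight.

\begin{thebibliography}{9}

\bibitem{Fulton}
Fulton, \emph{Young Tableaux}.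

\bibitem{RS}
\emph{Research Statement}, \texttt{https://waynelin92.github.io/assets/pdf/Research\_Statement.pdf}.

\bibitem{Tangora}
Tangora, \emph{On the cohomology of the Steenrod algebra}, Math. Z. \textbf{116} (1970).

\end{thebibliography}
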